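# Convergence of the iteration $\phi\mapsto \Lambda*\phi^p\big/\!\int\phi^p$ for the tent kernel

## 1. The guess "it converges, and $p>1$ is the reason", tried on three cases

Let $\Lambda(x)=\max(0,1-|x|)$ be the tent function, let $*$ be convolution on $\mathbb R$, and let $p>1$ be real (the physically motivated value is $p=\frac32$). Pulse solutions of $r''(x)=r^p(x-1)-2r^p(x)+r^p(x+1)$ are studied through the convolution equation
$$r=\Lambda*r^p\qquad\text{on }\mathbb R. \tag{1}$$
To solve (1) one may start with $\phi_0=\Lambda$ and, for $m\ge1$, put $\tilde\phi_m=\Lambda*\phi_{m-1}^p$ and $\phi_m=C_m\tilde\phi_m$, where $C_m=\int\phi_{m-1}\big/\int\tilde\phi_m$. Since $\int\Lambda=1$, all iterates have integral $1$, and $\int\tilde\phi_m=\int\phi_{m-1}^p$. So the iteration reads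
$$\phi_m=\frac{\Lambda*\phi_{m-1}^p}{\int\phi_{m-1}^p}. \tag{2}$$
The question, posed in "On The Solitary Wave Pulse In A Chain Of Beads", is whether $\phi_m$ converges uniformly on $\mathbb R$ to some $\phi_*$ with $\phi_*>0$ everywhere and $\int\phi_*=1$. If it does, then $C_m$ tends to a constant $C_*$, the limit satisfies $\phi_*=C_*\Lambda*\phi_*^p$, and $C_*^{1/(p-1)}\phi_*$ solves (1).

The natural guess is yes. Each step does two opposite things: raising to the power $p>1$ and renormalizing concentrates the function, and averaging against $\Lambda$ spreads it. One expects the two effects to balance. Let us test this.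

*A Gaussian kernel in place of $\Lambda$.* Replace $\Lambda$ by a centered Gaussian density of variance $\sigma^2$, and start from a centered Gaussian density of variance $v_0$. The normalized $p$-th power of a Gaussian density of variance $v$ is Gaussian of variance $v/p$. So $\phi_m$ is Gaussian with $v_m=v_{m-1}/p+\sigma^2$. For $p>1$ this is an affine contraction, and $v_m\to\sigma^2p/(p-1)$. For $p\le1$ we get $v_m\to\infty$, and the mass spreads out to infinity.

*The tent with $p=1$.* Now $\phi_m$ is the $(m+1)$-fold convolution power of $\Lambda$. The Fourier transform of $\Lambda$ is $\widehat\Lambda(\xi)=\big(\frac{\sin(\xi/2)}{\xi/2}\big)^2$. It is integrable, lies in $[0,1]$, and is less than $1$ for $\xi\ne0$. Hence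
$$0\le\phi_m(x)\le\frac1{2\pi}\int\widehat\Lambda(\xi)^{m+1}\,d\xi\longrightarrow0$$
by dominated convergence. So $\phi_m\to0$ uniformly, and the limit has lost all its mass.

*The tent with $p=2$, one step.* Here $\int\Lambda^2=\frac23$ and $\tilde\phi_1''(x)=\Lambda^2(x-1)-2\Lambda^2(x)+\Lambda^2(x+1)$. On $[1,2]$ this is $(2-x)^2$, and $\tilde\phi_1$ vanishes beyond $2$, so $\tilde\phi_1=(2-x)^4/12$ there. On $[0,1]$ it is $x^2-2(1-x)^2$; matching value and slope at $x=1$ gives $\tilde\phi_1=\frac{x^4}{12}-\frac{(1-x)^4}6+\frac23(1-x)$. Multiplying by $\frac32$,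
$$\phi_1(x)=\tfrac{x^4}8-\tfrac{(1-x)^4}4+1-x\ \ (0\le x\le1),\qquad \phi_1(x)=\tfrac{(2-x)^4}8\ \ (1\le x\le 2).$$
The functions $\phi_0,\phi_1$ are not ordered pointwise: $\phi_1(0)=\frac34<1=\phi_0(0)$, but $\phi_1(1)=\frac18>0=\phi_0(1)$. No pointwise ordering was possible, since both integrals are $1$. But look at the quotient on $[0,1)$:
$$\frac{\phi_1(x)}{\phi_0(x)}=1+\frac{x^4}{8(1-x)}-\frac{(1-x)^3}4 .$$
It is increasing in $x$. This will be the clue.

So the guess survives with a warning: it is true for $p>1$, and $p>1$ must really be used.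

## 2. The three theorems

**Definition 1 (bell-shaped).** A function $\mathbb R\to[0,\infty)$ is *bell-shaped* if it is even and nonincreasing on $[0,\infty)$. (Example: $\Lambda$, or $e^{-x^2}$. Such a function is bounded by its value at $0$.)

**Theorem 1.** Let $p>1$ and $\phi_0=\Lambda$. Then $\phi_m\to\phi_*$ uniformly on $\mathbb R$, with $\phi_*>0$ everywhere, $\int\phi_*=1$, and $\phi_*=\Lambda*\phi_*^p/a_*$, where $a_*=\int\phi_*^p$. Moreover $\phi_m(x)/\phi_m(0)$ is nondecreasing in $m$ for each $x$, and $\phi_*$ is bell-shaped and log-concave.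

**Theorem 2.** Let $p>1$.

(a) *Uniqueness.* If $\psi\not\equiv0$ is bell-shaped, $\psi(x)\to0$ as $|x|\to\infty$, and $\psi=c\,\Lambda*\psi^p$ for some $c>0$, then $\psi$ is a constant multiple of $\phi_*$. In particular (1) has exactly one nontrivial bell-shaped solution vanishing at infinity, $r=a_*^{-1/(p-1)}\phi_*$.

(b) *Global convergence.* If $\phi_0$ is any bell-shaped function with $0<\int\phi_0^p<\infty$, the iterates (2) converge uniformly and in $L^1$ to the same $\phi_*$.

(c) *Sharp constant.* With $q=1+\frac1p$, for all $f\in L^q(\mathbb R)$,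
$$\Big|\iint f(x)\Lambda(x-y)f(y)\,dx\,dy\Big|\le\|r\|_{p+1}^{-(p-1)}\|f\|_q^2,$$
with equality for $f=r^p$.

**Theorem 3.** If $0<p\le1$ and $\phi_0=\Lambda$, there is no $\phi_*$ with $\int\phi_*=1$ and $\phi_m\to\phi_*$ uniformly.

Theorem 1 answers the question: yes, for every $p>1$.

## 3. Compactness alone, and the two holes it leaves

A sensible first attempt is compactness. Each $\phi_m$ is even with $\int\phi_m=1$. For $m\ge1$ it is $\Lambda*\nu$ with $\nu=\phi_{m-1}^p/\int\phi_{m-1}^p$ a probability density. Since $0\le\Lambda\le1$ and $\Lambda$ is $1$-Lipschitz, we get $0\le\phi_m\le1$ and $\phi_m$ is $1$-Lipschitz; both also hold for $\phi_0=\Lambda$. By the Arzelà–Ascoli theorem every subsequence has a further subsequence that converges locally uniformly.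

The attempt stops here, for two reasons. First, different subsequences might have different limits. Second, mass might escape to infinity. All the bounds just listed hold word for word when $p=1$, and there, as we computed, $\phi_m\to0$. So no argument from these bounds alone can succeed.

To close the first hole we want a quantity that is monotone in $m$. The case $p=2$ suggests that the quotient $\phi_{m+1}/\phi_m$ increases on the half-line $x>0$, that is, the iterates spread out in a very strong sense. To close the second hole we want a fixed integrable function that is more spread out, in the same sense, than every $\phi_m$; a Gaussian is the natural candidate.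

## 4. The likelihood-ratio order and the folded tent kernel

**Definition 2 (order).** For $f,g:[0,\infty)\to[0,\infty)$, or even functions restricted to $[0,\infty)$, write $f\preceq g$ if
$$f(x')g(x)\le f(x)g(x')\qquad\text{for all }0\le x<x'.$$

If $f,g>0$, this says that $g/f$ is nondecreasing on $[0,\infty)$. For example $e^{-x^2/2v}\preceq e^{-x^2/2v'}$ exactly when $v\le v'$. Some facts follow at once from the definition. The order does not change when $f$ or $g$ is multiplied by a positive constant. It passes to pointwise limits. If $f\preceq g$ then $f^p\preceq g^p$ for every $p>0$. Also $f\preceq1$ if and only if $f$ is nonincreasing. Finally, if $g,k>0$ and $f\preceq g\preceq k$, then $f\preceq k$, because $f/g$ and $g/k$ are nonincreasing and so is their product. Positivity matters here: $f\preceq0\preceq k$ holds for all $f,k$.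

Why the half-line? On all of $\mathbb R$ the analogous order says nothing about even functions. If $f,g$ are even and $f(x')g(x)\le f(x)g(x')$ for all real $x<x'$, apply this to $-x'<-x$: one gets the reverse inequality, so equality always holds. So we fold the kernel. For $x,y\ge0$ put
$$K(x,y)=\Lambda(x-y)+\Lambda(x+y),\qquad Kf(x)=\int_0^\infty K(x,y)f(y)\,dy. \tag{3}$$
For even $f$ and $x\ge0$ we have $(\Lambda*f)(x)=Kf(x)$. Note that $K(x,0)=2\Lambda(x)$, that $K1=1$, and that $K(x,y)>0$ if and only if $|x-y|<1$.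

**Definition 3 (TP$_2$).** A nonnegative kernel $k$ is *totally positive of order $2$* (TP$_2$) if $k(x_1,y_1)k(x_2,y_2)\ge k(x_1,y_2)k(x_2,y_1)$ whenever $x_1<x_2$ and $y_1<y_2$. (Example: $e^{xy}$, because $(x_2-x_1)(y_2-y_1)\ge0$.)

The unfolded kernel $\Lambda(x-y)$ is TP$_2$ on $\mathbb R^2$ because $\Lambda$ is log-concave (checked in Section 6). Folding does not preserve this in general. Take the box $\chi=1_{[-1/2,1/2]}$, also log-concave, and $k(x,y)=\chi(x-y)+\chi(x+y)$. Then $k(0.1,0.1)\,k(0.3,0.3)=2\cdot1=2$ but $k(0.1,0.3)\,k(0.3,0.1)=2\cdot2=4$. So the folded tent must be checked by hand.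

**Lemma 1.** For $0\le x_1<x_2$ and $0\le y_1<y_2$: $\;K(x_1,y_1)K(x_2,y_2)\ge K(x_1,y_2)K(x_2,y_1)$.

*Proof.* The plan is to show that $\partial_y\log K(x,y)$ increases with $x$, and integrate. We may assume that the right side is positive, so $|x_1-y_2|<1$ and $|x_2-y_1|<1$. For $y\in[y_1,y_2]$ and $i=1,2$ we have $x_i-y\le x_2-y_1<1$ and $y-x_i\le y_2-x_1<1$. So $K(x_i,\cdot)$ is positive and Lipschitz on $[y_1,y_2]$, and so is its logarithm.

On $|x-y|<1$ we have $K=1-|x-y|+(1-x-y)_+$. Thus
$$K=\begin{cases}2-2y&x<y,\ x+y<1\\1-y+x&x<y,\ x+y>1\\2-2x&x>y,\ x+y<1\\1-x+y&x>y,\ x+y>1\end{cases}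
\qquad
\partial_y\log K=\begin{cases}-\frac1{1-y}\\-\frac1{1-y+x}\\0\\\frac1{1-x+y}.\end{cases}$$
Fix $y>0$ and let $x$ increase, avoiding $x=y$ and $x=1-y$. For $x<y$ the values are negative and nondecreasing on each piece. If the point $x=1-y$ lies in this range, the value jumps there from $-\frac1{1-y}$ up to $-\frac1{2-2y}$. For $x>y$ the values are nonnegative and nondecreasing, again with at most an upward jump, from $0$ to a positive number. So $\partial_y\log K(x_1,y)\le\partial_y\log K(x_2,y)$ for all but finitely many $y\in[y_1,y_2]$. Integrating over $[y_1,y_2]$,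
$$\log\frac{K(x_1,y_2)}{K(x_1,y_1)}\le\log\frac{K(x_2,y_2)}{K(x_2,y_1)},$$
which is the claim. $\square$

**Lemma 2.** (i) If $f\preceq g$ are locally integrable, then $Kf\preceq Kg$. (ii) $\Lambda\preceq Kf$ for every locally integrable $f\ge0$. (iii) If $f\preceq g$ are integrable on $[0,\infty)$ with $\int_0^\infty f,\int_0^\infty g>0$, then for all $R\ge0$
$$\frac{\int_R^\infty f}{\int_0^\infty f}\le\frac{\int_R^\infty g}{\int_0^\infty g}.$$

*Proof.* (i) Let $0\le x<x'$ and $D(y,y')=K(x,y)K(x',y')-K(x',y)K(x,y')$. Then $Kf(x)Kg(x')-Kf(x')Kg(x)=\iint D(y,y')f(y)g(y')\,dy\,dy'$. Since $D(y',y)=-D(y,y')$, the part of the integral over $y>y'$ can be moved to $y<y'$, and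
$$Kf(x)Kg(x')-Kf(x')Kg(x)=\iint_{y<y'}D(y,y')\,[f(y)g(y')-f(y')g(y)]\,dy\,dy'.$$
Here $D\ge0$ by Lemma 1, and the bracket is $\ge0$ because $f\preceq g$.

(ii) For $x<x'$ and $y>0$, Lemma 1 with $y_1=0$ gives $\Lambda(x)K(x',y)-\Lambda(x')K(x,y)=\frac12[K(x,0)K(x',y)-K(x',0)K(x,y)]\ge0$. Integrate against $f(y)\,dy$.

(iii) Integrate $f(x')g(x)\le f(x)g(x')$ over $0<x<R<x'$ to get $\int_R^\infty f\int_0^Rg\le\int_0^Rf\int_R^\infty g$. Add $\int_R^\infty f\int_R^\infty g$ to both sides. $\square$

Part (ii) says that the tent is the least spread function the iteration can ever produce. This is why $\phi_0=\Lambda$ is a convenient start.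

## 5. A Gaussian that the iteration cannot cross

In the Gaussian test of Section 1, a variance $v$ with $v/p+\sigma^2\le v$ is not increased by a step. The tent is not Gaussian, but it is supported in $[-1,1]$. A variance bound by $1$ is enough.

**Lemma 3.** Let $p>1$, $s=\frac p{p-1}$ and $G(x)=e^{-x^2/(2ps)}$. Then $\Lambda*G^p\preceq G$.

*Proof.* The aim is to show that $\log(\Lambda*G^p)$ is at least as concave as $\log G$. Let $h(x)=(\Lambda*G^p)(x)=\int\Lambda(y)e^{-(x-y)^2/(2s)}\,dy>0$. Let $Y$ have density proportional to $\Lambda(y)e^{-(x-y)^2/(2s)}$, and write $\mathbb E_x,\mathrm{Var}_x$ for its mean and variance. Differentiating under the integral,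
$$(\log h)'(x)=\frac{-x+\mathbb E_xY}s .$$
The $x$-derivative of the logarithm of the unnormalized density is $(Y-x)/s$, so $\frac{d}{dx}\mathbb E_xY=\mathrm{Cov}_x(Y,Y/s)=\mathrm{Var}_x(Y)/s$. As $|Y|\le1$, $\mathrm{Var}_x(Y)\le1$, and
$$(\log h)''=-\frac1s+\frac{\mathrm{Var}_x(Y)}{s^2}\le-\frac1s\Big(1-\frac1s\Big)=-\frac1{ps},$$
since $1-\frac1s=\frac1p$. By evenness $(\log h)'(0)=0$. So for $x\ge0$, $(\log h)'(x)\le-\frac x{ps}=(\log G)'(x)$. Thus $G/h$ is nondecreasing on $[0,\infty)$. $\square$

## 6. Proof of Theorem 1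

Recall from Section 3 that $\phi_m$ is even, $\int\phi_m=1$, $0\le\phi_m\le1$, and $\phi_m$ is $1$-Lipschitz. By induction $\phi_m>0$ exactly on $(-m-1,m+1)$, because $\Lambda(x-\cdot)>0$ exactly on $(x-1,x+1)$.

**Step 1: each $\phi_m$ is bell-shaped.** This gives decay. We have $\phi_0=\Lambda\preceq1$. If $\phi_{m-1}\preceq1$, then $\phi_{m-1}^p\preceq1$, so $K\phi_{m-1}^p\preceq K1=1$ by Lemma 2(i), that is, $\phi_m\preceq1$. Hence $1\ge\int_{-|x|}^{|x|}\phi_m\ge2|x|\phi_m(x)$, so $\phi_m(x)\le\frac1{2|x|}$.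

**Step 2: $\phi_m\preceq\phi_{m+1}$.** This is the monotonicity that will identify the limit. For $m=0$ it is Lemma 2(ii) with $f=\Lambda^p$. If $\phi_{m-1}\preceq\phi_m$, then $\phi_{m-1}^p\preceq\phi_m^p$, and Lemma 2(i) gives $\phi_m\preceq\phi_{m+1}$. Taking $x=0$ in Definition 2, $\phi_m(x')\phi_{m+1}(0)\le\phi_m(0)\phi_{m+1}(x')$. As $\phi_m(0)>0$, this says that $\phi_m(x)/\phi_m(0)$ is nondecreasing in $m$, as Theorem 1 claims.

**Step 3: $\phi_m\preceq G$.** This is the barrier against loss of mass. By Lemma 2(ii) and Lemma 3, $\Lambda\preceq KG^p\preceq G$, and both $KG^p$ and $G$ are positive, so $\phi_0\preceq G$. If $\phi_{m-1}\preceq G$, then $K\phi_{m-1}^p\preceq KG^p\preceq G$, so $\phi_m\preceq G$.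

**Step 4: uniform convergence.** We show that all subsequential limits agree. Let $F_m(R)=\int_0^R\phi_m$. By Step 2 and Lemma 2(iii), with $\int_0^\infty\phi_m=\frac12$, the tails $\int_R^\infty\phi_m$ are nondecreasing in $m$. So $F_m(R)$ is nonincreasing in $m$ and converges to some $F(R)$. By Arzelà–Ascoli, every subsequence of $(\phi_m)$ has a further subsequence that converges locally uniformly on $[0,\infty)$ to a continuous function $g$, and $\int_0^Rg=F(R)$ for every $R$. So $g=F'$ regardless of the subsequence, and the whole sequence converges locally uniformly to an even function $\phi_*$. By Step 1 both $\phi_m(x)$ and $\phi_*(x)$ lie in $[0,\frac1{2|x|}]$, so $|\phi_m-\phi_*|\le\frac1{2R}$ for $|x|\ge R$. Therefore the convergence is uniform on $\mathbb R$. The limit is bell-shaped.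

**Step 5: no mass is lost.** By Step 3 and Lemma 2(iii),
$$\int_{|x|\le R}\phi_*=\lim_m\int_{|x|\le R}\phi_m\ge1-\frac{\int_{|x|>R}G}{\int G}.$$
Letting $R\to\infty$ gives $\int\phi_*\ge1$; Fatou's lemma gives $\int\phi_*\le1$.

**Step 6: positivity.** Since $\phi_*$ is nonincreasing on $[0,\infty)$ with integral $1$, $\phi_*(0)>0$. Given $x$, pick an integer $k>|x|$, so $\phi_k(x)>0$. By the monotonicity in Step 2, $\phi_*(x)\ge\phi_*(0)\,\phi_k(x)/\phi_k(0)>0$.

**Step 7: the equation.** We have $\phi_m^p\le\min(1,(2|x|)^{-p})$, which is integrable because $p>1$. By dominated convergence $\int\phi_m^p\to a_*$ and $\Lambda*\phi_m^p\to\Lambda*\phi_*^p$ pointwise. Passing to the limit in (2), $a_*\phi_*=\Lambda*\phi_*^p$.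

**Step 8: log-concavity.** Now the full-line order is useful, because we compare a function with its own translate, which is not even. Write $f\preceq_{\mathbb R}g$ if $f(x')g(x)\le f(x)g(x')$ for all real $x<x'$. The function $\log\Lambda$ is concave with values in $[-\infty,0]$. If $a\le b\le c\le d$ in some labeling of the inner points $b,c$, with $a+d=b+c$, then $\Lambda(a)\Lambda(d)\le\Lambda(b)\Lambda(c)$.

For $x<x'$ and $y<y'$, the numbers $x-y$ and $x'-y'$ lie between $x-y'$ and $x'-y$ and have the same sum. So $\Lambda(x-y)$ is TP$_2$ on $\mathbb R^2$. The antisymmetrization in the proof of Lemma 2(i), with $\Lambda(x-y)$ for $K(x,y)$ and $\mathbb R$ for $[0,\infty)$, gives $f\preceq_{\mathbb R}g\Rightarrow\Lambda*f\preceq_{\mathbb R}\Lambda*g$. Let $h>0$. The points $x+h$ and $x'$ lie between $x$ and $x'+h$ with the same sum, so $\Lambda(x'+h)\Lambda(x)\le\Lambda(x+h)\Lambda(x')$, that is, $\Lambda(\cdot+h)\preceq_{\mathbb R}\Lambda$. Since powers preserve the order and convolution commutes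 with translation, induction gives $\phi_m(\cdot+h)\preceq_{\mathbb R}\phi_m$. In the limit, $\phi_*(x'+h)\phi_*(x)\le\phi_*(x+h)\phi_*(x')$ for $x<x'$. Take $x'=x+h$: $\phi_*(x)\phi_*(x+2h)\le\phi_*(x+h)^2$. So $\log\phi_*$ is midpoint concave, and being continuous it is concave. This completes the proof of Theorem 1. $\blacksquare$

## 7. The logarithmic slope of a bell-shaped solution

We turn to Theorem 2(a). A comparison in the order $\preceq$ between two positive functions is a comparison of their logarithmic slopes. So we study $-(\log\psi)'$ for a solution $\psi$.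

**Regularity and normalization.** The purpose is to have smooth positive functions of mass $1$ to work with. Let $\psi$ be as in (a). For $x\ge0$, $\psi(x+1)=c\int\Lambda(x+1-y)\psi(y)^p\,dy$ uses only $y\in[x,x+2]$, where $\psi(y)\le\psi(x)$. So $\psi(x+1)\le c\,\psi(x)^p=[c\,\psi(x)^{p-1}]\psi(x)$, and the bracket tends to $0$. Hence $\psi$ decays at least geometrically, $\psi\in L^1$, and, being bounded, $\psi^p\in L^1$. Multiplying $\psi$ by a positive constant changes only $c$, so normalize $\int\psi=1$. Put $a=\int\psi^p$, $u=\psi^p$. Integrating the equation gives $c=1/a$: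
$$a\psi=\Lambda*u .$$
A convolution of $\Lambda$ with a bounded function is continuous, so $\psi$ and $u$ are continuous. For continuous $f$,
$$(\Lambda*f)'(x)=\int_x^{x+1}f-\int_{x-1}^xf,\qquad(\Lambda*f)''(x)=f(x-1)-2f(x)+f(x+1). \tag{4}$$
So $\psi\in C^2$. Next, $\psi>0$. Let $R=\sup\{x:\psi(x)>0\}$, which is positive by continuity and $\psi\not\equiv0$. If $R<\infty$, then $u>0$ on $(-R,R)$, so $\Lambda*u>0$ on $(-R-1,R+1)$, a contradiction. With positivity, the first estimate says $\psi(y+1)/\psi(y)\to0$ as $y\to\infty$.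

Put $V_\psi=-\log\psi$ and $W_\psi=V_\psi'$. Then $W_\psi$ is $C^1$, odd, and $\ge0$ on $[0,\infty)$. The function $\phi_*$ is itself such a solution, normalized, with $a=a_*$; write $V_*,W_*$ for it. In addition $V_*\ge0$ since $\phi_*\le1$, and $W_*$ is nondecreasing by log-concavity.

**The slope equation.** We rewrite $a\psi=\Lambda*u$ as a statement about $W_\psi$. Differentiating $a\psi(x)=\int\Lambda(y)u(x-y)\,dy$ with $u=e^{-pV_\psi}$, $u'=-pW_\psi u$, we get $W_\psi(x)=p\int W_\psi(z)\rho_x(z)\,dz$ with the probability density $\rho_x(z)=\Lambda(x-z)u(z)/(a\psi(x))$. Since $W_\psi$ is odd and $u$ even, fold onto $t=|z|$: for $x>0$,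
$$W_\psi(x)=p\int_0^\infty\eta_x(t)W_\psi(t)\bar\rho_x(t)\,dt,\quad \bar\rho_x(t)=\frac{K(x,t)u(t)}{a\psi(x)},\quad \eta_x(t)=\frac{\Lambda(x-t)-\Lambda(x+t)}{K(x,t)} \tag{5}$$
for $|x-t|<1$; $\bar\rho_x$ is a probability density on $(0,\infty)$. If $x+t\ge1$ then $\Lambda(x+t)=0$ and $\eta_x(t)=1$. If $x+t<1$, then the numerator is $x+t-|x-t|=2\min(x,t)$ and $K=2-2\max(x,t)$, so
$$\eta_x(t)=\frac{\min(x,t)}{1-\max(x,t)}\le1 .$$
In $t$ this is first $\frac t{1-x}$, then $\frac x{1-t}$, then $1$ (some pieces may be absent), with continuous transitions. So $\eta_x$ is continuous and nondecreasing in $t$, $0\le\eta_x\le1$, and $\eta_x(t)>0$ for $t>0$. For $x\ge1$, $\eta_x\equiv1$.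

We now collect five properties. The first three hold for every $\psi$ as in (a), the last two for $\phi_*$. Their purpose is to show that $W_\psi/W_*$ is bounded below on $(0,\infty)$, and that $W_*$ grows fast.

**(P1) $W_\psi>0$ on $(0,\infty)$ and $W_\psi'(0)>0$.** Suppose $W_\psi(x_0)=0$ with $x_0>0$. In (5) the integrand is nonnegative, and its weight $\eta_{x_0}\bar\rho_{x_0}$ is positive on $(\max(0,x_0-1),x_0+1)$. So $W_\psi=0$ there. Repeating from points of this interval, $W_\psi\equiv0$ on $(0,\infty)$ and $\psi$ is constant, which is impossible as $\psi\to0$, $\psi\not\equiv 0$. So $\psi$ is strictly decreasing on $[0,\infty)$, and (4) gives $a\psi''(0)=2(u(1)-u(0))<0$. As $\psi'(0)=0$, $W_\psi'(0)=-\psi''(0)/\psi(0)>0$.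

**(P2) For $x\ge1$, $W_\psi(x)\ge p\inf_{[x-1,x+1]}W_\psi$.** This is (5) with $\eta_x\equiv1$.

**(P3) There is $c_1>0$ with $W_\psi(x)\ge c_1p^x$ for all large $x$.** Since $\psi(y+1)/\psi(y)\to0$, choose $R\ge1$ with $u(y+1)\le\frac12u(y)$ for $y\ge R$. For $x\ge R+1$ let $I=\int_{x-1}^xu$. Then $\int_x^{x+1}u\le\frac12I$, so by (4) $-a\psi'(x)\ge\frac12I$, and $a\psi(x)\le\int_{x-1}^{x+1}u\le\frac32I$. Hence $W_\psi\ge\frac13$ on $[R+1,\infty)$. By (P2) and induction $W_\psi\ge p^k/3$ on $[R+1+k,\infty)$. With $k=\lfloor x-R-1\rfloor$ this gives $W_\psi(x)\ge\frac13p^{x-R-2}$.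

**(P4) $W_*(x+1)\ge pW_*(x)$ for $x\ge0$.** Apply (P2) at $x+1$; as $W_*$ is nondecreasing, the infimum over $[x,x+2]$ is $W_*(x)$.

**(P5) There is $C_1$ with $W_*(x)\le C_1p^x$ for $x\ge0$.** Let $x\ge1$, $\theta\in(0,1)$. In $a_*\phi_*(x+1-\theta)=\int\Lambda(x+1-\theta-z)\phi_*(z)^p\,dz$ keep only $z=x-\theta+\tau$, $0\le\tau\le\theta$. There $\Lambda(x+1-\theta-z)=\Lambda(1-\tau)=\tau$ and $0<z\le x$. So
$$\phi_*(x+1-\theta)\ge\frac1{a_*}\int_0^\theta\tau\,\phi_*(x-\theta+\tau)^p\,d\tau\ge\frac{\theta^2}{2a_*}\phi_*(x)^p .$$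
Since $\phi_*\le1$, $a_*=\int\phi_*^p\le\int\phi_*=1$. Hence
$$V_*(x+1-\theta)\le pV_*(x)+\log\frac2{\theta^2}. \tag{6}$$
We want to advance by almost $1$ each time, losing in total at most $\frac12$. Let $x_0=1$ and $x_{n+1}=x_n+1-2^{-n-2}$. Then $x_n\ge1+n-\frac12=n+\frac12$. By (6) with $\theta=2^{-n-2}$, $V_*(x_{n+1})\le pV_*(x_n)+(2n+5)\log2$. Dividing by $p^{n+1}$ and summing, $V_*(x_n)\le Bp^n$ with $B=V_*(1)+\sum_{n\ge0}p^{-n-1}(2n+5)\log2<\infty$. Given $x\ge0$ let $n=\lceil x+1\rceil$. Then $x+1\le x_n$ and $n\le x+2$. Since $V_*$ is convex, nonnegative, and nondecreasing on $[0,\infty)$,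
$$W_*(x)\le V_*(x+1)-V_*(x)\le V_*(x_n)\le Bp^{x+2}.$$

## 8. Shrinking the slope by a factor $s$: the strict gain on compact sets

**Monotonicity of slopes.** We translate Lemma 2(i) into slopes. Let $f_i=e^{-pV_i}$ with $V_i$ even and locally Lipschitz, and $V_1'\ge V_2'$ a.e. on $(0,\infty)$. Then $f_2/f_1=e^{p(V_1-V_2)}$ is nondecreasing on $[0,\infty)$, so $f_1\preceq f_2$ and $\Lambda*f_1\preceq\Lambda*f_2$. Both are positive and $C^1$, so
$$-(\log\Lambda*f_1)'\ge-(\log\Lambda*f_2)'\quad\text{on }[0,\infty). \tag{7}$$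

For $0<s\le1$ put $T_s=-(\log\Lambda*e^{-spV_*})'$. Then $T_1=-(\log a_*\phi_*)'=W_*$, and (7) gives $T_s\le W_*$ on $[0,\infty)$. So $T_s$ is the slope that results from one step applied to the slope $sW_*$. The next lemma says that the result exceeds $sW_*$.

**Lemma 4.** $T_s\ge sW_*$ on $[0,\infty)$ for $s\in(0,1]$. For every $\mu\in(0,1)$ and $X>0$ there is $\varepsilon>0$ with $T_\mu\ge(\mu+\varepsilon)W_*$ on $[0,X]$.

*Proof.* **Step 1: a covariance formula.** It turns the gain $T_s/s-W_*$ into something with a sign. Differentiating as for the slope equation, $T_s(x)/s=p\,\mathbb E_{x,s}[W_*(z)]$, where $z$ has density proportional to $\Lambda(x-z)e^{-spV_*(z)}$. The $s$-derivative of the logarithm of this unnormalized density is $-pV_*(z)$, so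
$$\partial_s\big(T_s(x)/s\big)=-p^2\,\mathrm{Cov}_{x,s}(W_*,V_*)=-p^2\,\overline{\mathrm{Cov}}_{x,s}(\eta_xW_*,V_*)\qquad(x>0).$$
The last covariance is under the folded law on $t>0$ with density proportional to $K(x,t)e^{-spV_*(t)}$. Indeed $W_*$ and $W_*V_*$ are odd, so folding puts the factor $\eta_x$ in front of them, as in (5), while $V_*$ is even and folds without a factor.

Recall Chebyshev's inequality: for a probability law and nondecreasing $f,g$,
$$\mathrm{Cov}(f,g)=\tfrac12\iint(f(t)-f(t'))(g(t)-g(t'))\ge0, \tag{8}$$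
the double integral being under the product law, since the integrand is $\ge0$. Both $\eta_xW_*$ (a product of nonnegative nondecreasing functions) and $V_*$ are nondecreasing in $t>0$. So $T_s/s$ is nonincreasing in $s$, and $T_s/s\ge T_1=W_*$ for $x>0$. At $x=0$ both $T_s$ and $W_*$ vanish. This is the first claim. Moreover, for $x>0$,
$$T_\mu(x)-\mu W_*(x)=\mu p^2\int_\mu^1\mathrm{Cov}_{x,s}(W_*,V_*)\,ds, \tag{9}$$
and the covariance is continuous in $(x,s)$, being built from the integrals $\int_{-1}^1\Lambda(y)g(x-y)e^{-spV_*(x-y)}\,dy$ with $g\in\{1,V_*,W_*,V_*W_*\}$, of which the one with $g=1$ is positive.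

**Step 2: strict gain away from $0$.** For $x>0$ the covariance is positive. Indeed $V_*$ is strictly increasing on $[0,\infty)$ by (P1), and $\eta_xW_*$ is continuous, nondecreasing and nonconstant on $((x-1)_+,x+1)$. To see the last point: if $x<1$, it tends to $0$ at $t=0$ and is positive for $t>0$. If $x\ge1$, it equals $W_*$, and $W_*(x+1)\ge pW_*(x)>W_*(x)$ by (P4) and (P1). So the integrand in (8) is positive on a nonempty open set of pairs. By continuity, on $[x_1,X]\times[\mu,1]$ with $0<x_1\le X$, the covariance is bounded below by a positive constant.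

**Step 3: gain proportional to $x$ near $0$.** This is needed because $W_*(0)=0$. Let $0<x\le\frac18$, $A=[\frac14,\frac38]$, $B=[\frac12,\frac58]$. For $t\in A$, $t'\in B$ we have $x<t<t'$ and $x+t'\le\frac34<1$, so $\eta_x(t)=\frac x{1-t}$ and $\eta_x(t')=\frac x{1-t'}$. As $W_*(t')\ge W_*(t)\ge W_*(\frac14)$,
$$\eta_x(t')W_*(t')-\eta_x(t)W_*(t)\ge xW_*(\tfrac14)\Big(\frac1{1-t'}-\frac1{1-t}\Big)\ge xW_*(\tfrac14)\big(2-\tfrac85\big),$$
and $V_*(t')-V_*(t)\ge V_*(\frac12)-V_*(\frac38)>0$. The folded density on $A\cup B$ is at least $\frac34e^{-pV_*(1)}$: there $K=2(1-t)\ge\frac34$ and $e^{-spV_*(t)}\ge e^{-pV_*(1)}$, and the normalizing integral is at most $\int\Lambda=1$ because $V_*\ge0$. Keeping in (8) only the pairs in $A\times B$ and $B\times A$, $\mathrm{Cov}_{x,s}\ge\kappa x$ with $\kappa>0$ independent of $x\in(0,\frac18]$ and $s\in(0,1]$.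

**Step 4: combining.** By (9), on $(0,\frac18]$ we have $T_\mu-\mu W_*\ge\mu p^2(1-\mu)\kappa x$, while $W_*(x)\le Cx$ there, as $W_*\in C^1$ and $W_*(0)=0$. If $X>\frac18$, then on $[\frac18,X]$ the difference $T_\mu-\mu W_*$ is bounded below by a positive constant by (9) and Step 2, while $W_*\le W_*(X)$. At $x=0$ both sides vanish. So a suitable $\varepsilon>0$ exists. $\square$

## 9. Carrying the gain out to infinity: proof of Theorem 2(a)

**Step 1: $W_\psi\le W_*$.** The order gives one half of uniqueness. Let $\psi$ be normalized as in Section 7. By Lemma 2(ii), $\Lambda\preceq K\psi^p=a\psi$, so $\phi_0\preceq\psi$. If $\phi_{m-1}\preceq\psi$, then $K\phi_{m-1}^p\preceq K\psi^p=a\psi$, so $\phi_m\preceq\psi$. In the limit $\phi_*\preceq\psi$, that is, $\psi/\phi_*$ is nondecreasing on $[0,\infty)$, and $W_\psi\le W_*$ there.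

**Step 2: the best constant below.** Let
$$\mu=\inf_{x>0}\frac{W_\psi(x)}{W_*(x)}\le1 .$$
We check that $\mu>0$. Near $0$ this follows from $W_\psi(0)=0$, $W_\psi'(0)>0$ and $W_*(x)\le Cx$. On compact subsets of $(0,\infty)$ it follows from (P1) and continuity. For large $x$ the quotient is at least $c_1/C_1$ by (P3) and (P5). If $\mu=1$, then $W_\psi=W_*$, so $\psi/\phi_*$ is constant and $\psi=\phi_*$ by equality of masses. Suppose from now on that $0<\mu<1$; we look for a contradiction.

The tempting argument is this. From $W_\psi\ge\mu W_*$ and (7), applied to $V_\psi$ and $\mu V_*$,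
$$W_\psi=-(\log\Lambda*e^{-pV_\psi})'\ge T_\mu, \tag{10}$$
and $T_\mu>\mu W_*$ at every $x>0$, so $\mu$ is not the infimum. This would be right if the infimum were attained at some $x>0$. But it may be approached only as $x\to\infty$, and the $\varepsilon$ of Lemma 4 depends on $X$: the lemma gives no positive lower bound for it as $X\to\infty$. The way out is to take the gain on one large interval $[0,X]$ and propagate it outward by steps of length $\frac12$. On $[Y,Y+\frac12]$ the value of $\Lambda*u$ is dominated by what $u$ does to the left of $Y$, because $u$ decays extremely fast. So almost all of the gain is transmitted.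

**Step 3: gain on a large interval.** By (10) and Lemma 4, for each $X$ there is $\varepsilon>0$ with $\mu+\varepsilon\le1$ and $W_\psi\ge(\mu+\varepsilon)W_*$ on $[0,X]$.

**Step 4: propagation by $\frac12$.** We prove the following claim. Let $Y\ge2$, $\mu\le\alpha\le1$ and $W_\psi\ge\alpha W_*$ on $[0,Y]$. Then on $[Y,Y+\frac12]$
$$W_\psi\ge\big(\alpha-(\alpha-\mu)t_Y\big)W_*,\qquad t_Y=\frac{96}\mu\Big(1+\frac1{W_*(1)}\Big)e^{-p\mu W_*(Y-\frac14)/4}. \tag{11}$$

We use slope $\alpha W_*$ where we have it, and $\mu W_*$ beyond. Let $Q$ be even, with $Q=\alpha V_*$ on $[0,Y]$ and $Q=\alpha V_*(Y)+\mu(V_*-V_*(Y))$ on $[Y,\infty)$. Then $W_\psi\ge Q'$ a.e. on $(0,\infty)$. Put $f_0=e^{-pQ}$, $f_1=e^{-p\alpha V_*}$, $Z_i=\Lambda*f_i$, and $e=Z_0-Z_1$. Since $Q\le\alpha V_*$, $f_0\ge f_1$ and $e\ge0$. By (7), $W_\psi\ge-(\log Z_0)'$, while $-(\log Z_1)'=T_\alpha$, that is, $(Z_1)'=-T_\alpha Z_1$. So for $x\in[Y,Y+\frac12]$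
$$T_\alpha-W_\psi\le T_\alpha+\frac{(Z_1)'+e'}{Z_1+e}=\frac{T_\alpha e+e'}{Z_1+e}\le\frac{W_*(x)\,e+|e'|}{Z_1}, \tag{12}$$
where the last step uses $0\le T_\alpha\le W_*$ and $e\ge0$.

*The numerator.* For $z\ge Y$ let $\Delta=V_*(z)-V_*(Y)\ge0$. By the mean value theorem, and since $p\mu\Delta\,e^{-p\mu\Delta}\le1$,
$$0\le f_0-f_1=e^{-p\alpha V_*(Y)}\big(e^{-p\mu\Delta}-e^{-p\alpha\Delta}\big)\le e^{-p\alpha V_*(Y)}\,p(\alpha-\mu)\Delta\,e^{-p\mu\Delta}\le\frac{\alpha-\mu}\mu e^{-p\alpha V_*(Y)} .$$
On $[0,Y]$ we have $f_0=f_1$. So in $[x-1,x+1]\subset(0,\infty)$ the difference lives on $[Y,x+1]$, of length at most $\frac32$. As $\Lambda\le1$ and $|\Lambda'|\le1$, both $e$ and $|e'|$ are at most $\frac32\,\frac{\alpha-\mu}\mu\,e^{-p\alpha V_*(Y)}$.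

*The denominator.* For $z\in[x-\frac78,x-\frac34]$ we have $0<z\le Y-\frac14$ and $\Lambda(x-z)\ge\frac18$. The length is $\frac18$, so $Z_1\ge\frac1{64}e^{-p\alpha V_*(Y-\frac14)}$.

*The quotient.* By convexity $V_*(Y)-V_*(Y-\frac14)\ge\frac14W_*(Y-\frac14)$. Also $\alpha\ge\mu$, and $W_*(x)+1\le(1+\frac1{W_*(1)})W_*(x)$ as $W_*(x)\ge W_*(1)$. So the right side of (12) is at most
$$96\,\frac{\alpha-\mu}\mu\,(W_*(x)+1)\,e^{-p\alpha W_*(Y-\frac14)/4}\le(\alpha-\mu)\,t_Y\,W_*(x).$$
Since $T_\alpha\ge\alpha W_*$ by Lemma 4, the claim (11) follows.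

**Step 5: infinitely many propagations.** We check that the losses are summable. By (P4) and monotonicity, $W_*(x)\ge W_*(1)p^{\lfloor x-1\rfloor}$ for $x\ge1$, so $t_Y\to0$ faster than any exponential. Choose $X\ge2$ with $t_Y\le\frac12$ for all $Y\ge X$ and $\sum_kt_{X+k/2}<\infty$. Take $\varepsilon$ from Step 3 for this $X$ and $\alpha_0=\mu+\varepsilon$. Apply the claim successively with $Y=X+\frac k2$ and $\alpha=\alpha_k$, and define
$$\alpha_{k+1}-\mu=(\alpha_k-\mu)(1-t_{X+k/2}).$$
Then $\mu\le\alpha_{k+1}\le\alpha_k\le1$, and inductively $W_\psi\ge\alpha_kW_*$ on $[0,X+\frac k2]$. Hence $W_\psi\ge\alpha_\infty W_*$ on $(0,\infty)$ with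
$$\alpha_\infty=\mu+\varepsilon\prod_{k\ge0}(1-t_{X+k/2})>\mu,$$
since the factors are at least $\frac12$ and the $t$'s are summable. This contradicts the definition of $\mu$. So $\mu=1$, and $\psi$ is a multiple of $\phi_*$.

**Step 6: equation (1).** We find the multiple when $c=1$. If $\psi=\lambda\phi_*$ with $\lambda>0$ solves (1), then $\lambda\phi_*=\lambda^p\Lambda*\phi_*^p=\lambda^pa_*\phi_*$, so $\lambda^{p-1}=1/a_*$, and $\lambda=a_*^{-1/(p-1)}$. Conversely this multiple solves (1). $\blacksquare$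

## 10. An increasing energy: proof of Theorem 2(b)

For a general bell-shaped start, Step 2 of Section 6 is not available: nothing compares $\phi_0$ with $\phi_1$. We use another monotone quantity, and then Theorem 2(a) to identify the limit. Let $\phi_0$ be bell-shaped with $0<\int\phi_0^p<\infty$. As in Step 1 of Section 6 ($f\preceq1$ is preserved), all $\phi_m$ are bell-shaped. For $m\ge1$, $0\le\phi_m\le1$ and $\int\phi_m=1$, so $0<\int\phi_m^p<\infty$ and (2) continues.

Let $q=1+\frac1p$, so $pq=p+1$ and $\frac1q+\frac1{p+1}=1$. For $m\ge1$ put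
$$v_m=\frac{\phi_m^p}{\|\phi_m^p\|_q},\qquad w_m=\Lambda*v_m,\qquad E_m=\int v_mw_m>0 .$$
Then $\|v_m\|_q=1$ and $v_m\in L^1\cap L^\infty$. Since $\phi_{m+1}$ is proportional to $w_m$, and $\|w_m^p\|_q=\|w_m\|_{p+1}^p$,
$$v_{m+1}=\frac{w_m^p}{\|w_m\|_{p+1}^p},\qquad\phi_{m+1}=\frac{w_m}{\int w_m}. \tag{13}$$

**Step 1: the energy increases.** Hölder gives $E_m\le\|v_m\|_q\|w_m\|_{p+1}=\|w_m\|_{p+1}$. By (13), $\int v_{m+1}w_m=\|w_m\|_{p+1}$. Now $\Lambda=\chi*\chi$ with the even function $\chi=1_{[-1/2,1/2]}$, so $\int f\,(\Lambda*g)=\int(\chi*f)(\chi*g)$, and Cauchy–Schwarz gives $\|w_m\|_{p+1}^2=\big(\int v_{m+1}\Lambda*v_m\big)^2\le E_{m+1}E_m$. Altogether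
$$E_m\le\|w_m\|_{p+1}\le\sqrt{E_mE_{m+1}},\qquad\text{hence }E_m\le E_{m+1}. \tag{14}$$
Young's inequality with $1+\frac1{p+1}=\frac2{p+1}+\frac1q$ gives
$$\|\Lambda*f\|_{p+1}\le\|\Lambda\|_{(p+1)/2}\|f\|_q\le\|f\|_q, \tag{15}$$
the last step because $0\le\Lambda\le1$ and $\int\Lambda=1$. So $E_m\le1$. Thus $E_m\uparrow E_\infty$, and by (14) $\|w_m\|_{p+1}\to E_\infty\ge E_1>0$.

**Step 2: compactness without loss.** We extract limits of $w_m$ strong enough to carry the norms. As $v_m$ is bell-shaped with $\|v_m\|_q=1$, $2|x|v_m(x)^q\le1$. So for $|x|\ge2$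
$$w_m(x)\le v_m(|x|-1)\le(2(|x|-1))^{-1/q}\le|x|^{-1/q}. \tag{16}$$
By Hölder $w_m\le\|\Lambda\|_{p+1}\le1$. Also $\Lambda(x-\cdot)-\Lambda(x'-\cdot)$ is at most $|x-x'|$ in absolute value and supported on a set of measure at most $4$, so $|w_m(x)-w_m(x')|\le4|x-x'|$. By Arzelà–Ascoli and the uniform decay (16), every subsequence has a further subsequence with $w_{m_j}\to w$ uniformly on $\mathbb R$. By (16), $w_m^{p+1}\le|x|^{-(p+1)/q}=|x|^{-p}$ for $|x|\ge2$, which is integrable there since $p>1$. By dominated convergence $\|w\|_{p+1}=E_\infty$, and by (13) $v_{m_j+1}\to v:=w^p/E_\infty^p$ in $L^q$; note $\|v\|_q=1$.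

**Step 3: the limit is a solution.** We use equality in Hölder. By (15), $w_{m_j+1}=\Lambda*v_{m_j+1}\to\Lambda*v$ in $L^{p+1}$. So
$$\int v\,(\Lambda*v)=\lim E_{m_j+1}=E_\infty,\qquad\|\Lambda*v\|_{p+1}=\lim\|w_{m_j+1}\|_{p+1}=E_\infty,\qquad\|v\|_q=1 .$$
Thus Hölder's inequality is an equality for $v$ and $\Lambda*v$, so $(\Lambda*v)^{p+1}=E_\infty^{p+1}v^q$ a.e., that is, $\Lambda*v=E_\infty v^{1/p}$, everywhere by continuity. Let $g=v^{1/p}=w/E_\infty$. It is bell-shaped, vanishes at infinity, is not identically $0$, and $\Lambda*g^p=E_\infty g$.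

**Step 4: the limit is always the same.** By Theorem 2(a), $g$ is a multiple of $\phi_*$. Also $\|g\|_{p+1}^{p+1}=\int v^q=1$, so $g=\phi_*/N$ with $N=\|\phi_*\|_{p+1}$. Inserting this in $\Lambda*g^p=E_\infty g$, we get
$$E_\infty=a_*N^{1-p}=:E_*, \tag{17}$$
independently of $\phi_0$. So $w=E_*\phi_*/N$ for every subsequence, and the whole sequence satisfies $w_m\to w$ uniformly.

**Step 5: convergence of the integrals.** This is needed because $\phi_{m+1}=w_m/\int w_m$, and (16) alone is not integrable. For $|x|\ge1$, by (13) and $\|w_m\|_{p+1}\ge E_m\ge E_1$,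
$$w_{m+1}(x)\le v_{m+1}(|x|-1)\le E_1^{-p}\,w_m(|x|-1)^p .$$
Iterating $k$ times from (16), and using $|x|-k\ge\frac2{k+2}|x|$ for $|x|\ge k+2$, we get $w_m(x)\le C_k|x|^{-p^k/q}$ for all $m\ge k+1$ and $|x|\ge k+2$. Choose $k$ with $p^k>q$. Together with $w_m\le1$ this is an integrable bound, so $\int w_m\to\int w>0$ and $w_m\to w$ in $L^1$. Therefore $\phi_{m+1}=w_m/\int w_m\to w/\int w=\phi_*$ uniformly and in $L^1$; the last equality holds because $w$ is a multiple of $\phi_*$ and $\int\phi_*=1$. $\blacksquare$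

## 11. The sharp constant: proof of Theorem 2(c)

**Step 1: the constant and the equality case.** With $r=a_*^{-1/(p-1)}\phi_*$, $\|r\|_{p+1}^{-(p-1)}=a_*N^{-(p-1)}=E_*$ by (17). For $f=r^p$ we have $\Lambda*f=r$, so $\int f\,\Lambda*f=\|r\|_{p+1}^{p+1}$ and $\|f\|_q^2=\|r\|_{p+1}^{2p}$. The quotient is $\|r\|_{p+1}^{-(p-1)}$, which is equality.

**Step 2: nice bell-shaped $f$.** We run the iteration from $f$. Let $f$ be bell-shaped, bounded, compactly supported and not a.e. zero. Put $\phi_0=f^{1/p}$, so $0<\int\phi_0^p<\infty$. Then $v_0=f/\|f\|_q\in L^1\cap L^\infty$, and (13) and (14) hold for $m=0$ with the same proof. So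
$$\frac{\int f\,\Lambda*f}{\|f\|_q^2}=E_0\le E_\infty=E_* .$$

**Step 3: all $f\in L^q$.** First we approximate, then we rearrange. Let $f\in L^q$ be even, nonnegative and nonincreasing on $(0,\infty)$ (the value at $0$ is irrelevant). The functions $\min(f,k)1_{[-k,k]}$ increase to $f$ and are covered by Step 2 (or are a.e. zero), so monotone convergence gives the inequality for $f$. For general $f\in L^q$ let $f^\sharp$ be the symmetric decreasing rearrangement of $|f|$. By Riesz's rearrangement inequality (Lieb–Loss, *Analysis*, Thm 3.7), since $\Lambda$ is its own rearrangement,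
$$\Big|\int f\,\Lambda*f\Big|\le\int|f|\,\Lambda*|f|\le\int f^\sharp\,\Lambda*f^\sharp\le E_*\|f^\sharp\|_q^2=E_*\|f\|_q^2 .\qquad\blacksquare$$

## 12. Spreading wins for $p\le1$: proof of Theorem 3

Let $0<p\le1$, $\phi_0=\Lambda$, and suppose that $\phi_m\to\phi_*$ uniformly with $\int\phi_*=1$. In a limit equation $\phi_*=\Lambda*\psi$ with $\psi$ proportional to $\phi_*^p$, the power no longer concentrates, while the convolution strictly spreads. We make this a contradiction.

**Step 1: the limit equation.** The point is to pass to the limit in (2) although $\phi_m^p$ need not be dominated. As before (Section 3, and Step 1 of Section 6, valid for all $p>0$), $\phi_m$ is bell-shaped, continuous, compactly supported, $\phi_m\le1$, $\int\phi_m=1$. So $\phi_*\ge0$ is bell-shaped and continuous, and by Scheffé's lemma $\phi_m\to\phi_*$ in $L^1$. Let $a_m=\int\phi_m^p\ge\int\phi_m=1$ and $\psi_m=\phi_m^p/a_m$, so $\phi_{m+1}=\Lambda*\psi_m$. If $Y_m$ has density $\psi_m$ and $U$ is independent with density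 $\Lambda$, then $|Y_m|>R+1$ forces $|Y_m+U|>R$ (almost surely). So
$$\int_{|x|>R+1}\psi_m\le\int_{|x|>R}\phi_{m+1}.$$
The right side is uniformly small for large $R$ by the $L^1$ convergence (finitely many remaining $m$ cause no trouble). So the $\psi_m$ are tight. Pick $R$ with $\int_{|x|\le R}\psi_m\ge\frac12$ for all $m$; then $a_m\le2\int_{|x|\le R}\phi_m^p\le4R$. Along a subsequence $a_m\to a\ge1$, and $\psi_m\to\psi:=\phi_*^p/a$ uniformly, because $t\mapsto t^p$ is uniformly continuous on $[0,1]$. By tightness and Fatou $\int\psi=1$. Passing to the limit, $\phi_*=\Lambda*\psi$.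

**Step 2: the power does not concentrate.** Let $Y$ have density $\psi$, let $U$ be independent with density $\Lambda$, and let $X=Y+U$, which has density $\phi_*$. Since $p\le1$ and $\phi_*$ is nonincreasing on $[0,\infty)$, for $0\le x<x'$ we have $\phi_*(x')\phi_*(x)^p\le\phi_*(x)\phi_*(x')^p$. This is trivial if $\phi_*(x')=0$, and otherwise it says $\phi_*(x')^{1-p}\le\phi_*(x)^{1-p}$. So $\phi_*\preceq\phi_*^p$, and Lemma 2(iii) gives $P(|X|\le R)\ge P(|Y|\le R)$ for all $R>0$.

**Step 3: the convolution spreads.** This is the opposite inequality. For $R\ge1$ and $0<u<1$, since $\psi$ is even,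
$$P(|Y|\le R)-P(|Y\pm u|\le R)=\int_{R-u}^R\psi-\int_R^{R+u}\psi\ge0, \tag{18}$$
because $\psi$ is nonincreasing on $[0,\infty)$ and $R-u\ge0$. Averaging over $U$, $P(|X|\le R)\le P(|Y|\le R)$.

**Step 4: contradiction.** By Steps 2 and 3 equality holds for every $R\ge1$. As $\Lambda>0$ on $(-1,1)$ and (18) is continuous in $u$, (18) vanishes for all $R\ge1$ and $u\in(0,1)$. Now $\int_{R-u}^R\psi\ge u\,\psi(R)\ge\int_R^{R+u}\psi$, so both are equalities, and since $\psi$ is continuous and nonincreasing, $\psi=\psi(R)$ on $(R-u,R+u)$. Letting $u\to1$, $\psi$ is constant on $(R-1,R+1)$ for every $R\ge1$. These intervals overlap and cover $(0,\infty)$, so $\psi$ is constant on $(0,\infty)$. This contradicts $\int\psi=1$. $\blacksquare$
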